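# The square of twos at the center of the sandpile identity

## 1. The identity on the 2×2, 3×3 and 4×4 grids

Let $G_m$ be the graph whose non-sink vertices form an $m\times m$ square grid, with one more vertex $s$, the sink, joined to the boundary vertices of the grid so that every non-sink vertex has degree four. A corner has two edges to $s$ and a non-corner boundary vertex has one (for $m\ge2$; for $m=1$ the single vertex has four). A **configuration** $\mathbf c$ puts a nonnegative integer number of chips on each non-sink vertex. A vertex with at least $4$ chips may **fire**: it sends one chip along each of its four edges, and chips that reach the sink are lost.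

We use the standard facts about this game. Every configuration becomes stable (at most $3$ chips everywhere) after finitely many firings, and the stable result $\operatorname{stab}(\mathbf c)$ does not depend on the order of firings. A firing sequence that is legal from $\mathbf c$ stays legal after extra chips are added, so
$$\operatorname{stab}(\mathbf c+\mathbf d)=\operatorname{stab}(\operatorname{stab}(\mathbf c)+\mathbf d).\tag{1}$$
A stable configuration $\mathbf c$ is **critical** if $\mathbf c=\operatorname{stab}(\mathbf a)$ for some $\mathbf a$ with at least $4$ chips on every non-sink vertex. The critical configurations form an abelian group $S(G_m)$, the sandpile group, under $\mathbf c\oplus\mathbf d=\operatorname{stab}(\mathbf c+\mathbf d)$. Write $e$ for its identity element. In a group only the identity satisfies $x\oplus x=x$. So *a critical configuration $\mathbf c$ with $\operatorname{stab}(2\mathbf c)=\mathbf c$ is $e$.*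

Here is a small example of what "critical" excludes. On the $2\times2$ grid the zero configuration is stable but not critical. Suppose it were $\operatorname{stab}(\mathbf a)$ with $\mathbf a\ge4$. Every vertex must fire at some time. Look at the vertex whose last firing comes first. After that firing it never loses a chip, and each of its two grid neighbors still has to fire, so it ends with at least $2$ chips. Keep this argument in mind; it returns in Lemma 1.

**The case $m=2$.** Put $2$ chips on every vertex and call this $t$. Then $2t$ has $4$ chips everywhere. Fire every vertex once: each loses $4$ and gains $2$, and the result is $t$. So $\operatorname{stab}(2t)=t$. Since $2t\ge4$ everywhere, this also shows that $t$ is critical. Hence $e=t$.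

**The case $m=3$.** Let
$$t=\begin{matrix}2&1&2\\1&0&1\\2&1&2\end{matrix}\,,\qquad 2t=\begin{matrix}4&2&4\\2&0&2\\4&2&4\end{matrix}\,.$$
Fire the corners: corners $0$, side midpoints $4$, center $0$. Fire the side midpoints: corners $2$, side midpoints $0$, center $4$. Fire the center: we get $t$. So $\operatorname{stab}(2t)=t$, and by (1) and induction $\operatorname{stab}(Nt)=t$ for all $N\ge1$. For criticality start from $16t$, where each side midpoint has $16$ chips, and fire each side midpoint twice. Side midpoints now have $8$ chips, the center has $8$, each corner has $32+4=36$. All these are at least $4$, and the configuration stabilizes to $\operatorname{stab}(16t)=t$. So $t$ is critical, and $e=t$.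

In both cases every vertex fired exactly once, so $t(z)$ is the number of edges from $z$ to the sink. A better explanation, because it has a chance to generalize, is that $t$ is the discrete Laplacian of a quadratic function. Use coordinates centered at the center of the grid (half-integers for even $m$, integers for odd $m$) and put
$$f(x)=\tfrac12\left(x^2-\tfrac14\right)\ (m\text{ even}),\qquad f(x)=\tfrac12|x|(|x|-1)\ (m\text{ odd}).$$
The values are $f(\frac12),f(\frac32),f(\frac52),\dots=0,1,3,\dots$ for even $m$, and $f(0),f(1),f(2),f(3),\dots=0,0,1,3,\dots$ for odd $m$. The second difference of $f$ is $1$ everywhere, except that it is $0$ at $x=0$ when $m$ is odd. So the Laplacian of $f(x)+f(y)$ is $2$ everywhere for even $m$. For odd $m$ it is $2$ off the middle row and column, $1$ on them, and $0$ at the center. For $m=2,3$ this is $t$. What makes these cases easy is that on the ring of sites just outside the grid, $f(x)+f(y)$ is *constant*, equal to $1$: for $m=2$ the values are $f(\frac32)+f(\frac12)=1$, and for $m=3$ they are $f(2)+f(0)=f(2)+f(1)=1$.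

**What changes at $m=4$.** On the right outer side $x=\frac52$ the values of $f(x)+f(y)$ are $3,4$ for $|y|=\frac12,\frac32$. They are no longer constant, and the identity is no longer $2$ everywhere. Let $t'$ have $2$ chips at corners, $3$ at the other boundary vertices, and $2$ at the four central vertices. Writing (corner, side, center), here is the stabilization of $2t'$, where all vertices of the named kinds fire once in each step:
$$(4,6,4)\xrightarrow{\text{all}}(2,5,4)\xrightarrow{\text{sides, centers}}(4,3,4)\xrightarrow{\text{corners, centers}}(0,5,2)\xrightarrow{\text{sides}}(2,2,4)\xrightarrow{\text{centers}}(2,3,2).$$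
(A corner is adjacent to two side vertices and has two sink edges; a side vertex is adjacent to one corner, one side vertex, one center and the sink; a center is adjacent to two sides and two centers.) Since $2t'\ge4$ everywhere, $t'$ is critical, and $e=t'$:
$$e=\begin{matrix}2&3&3&2\\3&2&2&3\\3&2&2&3\\2&3&3&2\end{matrix}\,.$$
The quadratic survives in the central $2\times2$ block. How large is the surviving block for large $m$? The following statement is taken from the text of Caroline J. Klivans at https://www.dam.brown.edu/people/cklivans/Chip-Firing.pdf.

**Conjecture.** The identity element of the $2n\times2n$ grid has a central square of exactly two chips whose size is linear in the size of the grid. The identity element of the $2n+1\times2n+1$ grid has a central square consisting of two chips except for a single vertical and horizontal central line.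

The first sentence means: there are $\alpha>0$ and $n_0$ such that for all $n\ge n_0$ the identity of $S(G_{2n})$ equals $2$ on every vertex of a square block of side length at least $\alpha n$ centered at the center of the grid. The second means: there are $\alpha>0$ and $n_0$ such that for all $n\ge n_0$ there is a centered square block of side length at least $\alpha n$ in the $(2n+1)\times(2n+1)$ grid on which the identity equals $2$ off the middle row and the middle column. Moreover, the identity is not identically $2$ on the part of the middle row inside the block, and not identically $2$ on the part of the middle column inside the block.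

The conjecture is true, and we shall prove it with explicit constants.

## 2. Centered coordinates and the three theorems

If $m$ is even put $\Lambda=\mathbb Z+\frac12$ and $\kappa=\frac12$; if $m$ is odd put $\Lambda=\mathbb Z$ and $\kappa=0$. So $\kappa$ is the smallest nonnegative element of $\Lambda$. Let $M=\frac{m+1}2\in\Lambda$ and
$$V=\{(x,y)\in\Lambda^2:|x|,|y|<M\},\qquad \partial V=\{(\pm M,y):|y|<M\}\cup\{(x,\pm M):|x|<M\},$$
with $x,y\in\Lambda$. Put $\overline V=V\cup\partial V$ and $\widehat V=\overline V\cup\{(\pm M,\pm M)\}$. Then $V$ is the grid, and each $z\in V$ has exactly four neighbors in $\overline V$; its edges into $\partial V$ are its edges to the sink. The four points $(\pm M,\pm M)$, called corners of $\widehat V$, are adjacent to no site of $V$. Write $\|(x,y)\|=\max(|x|,|y|)$. For $w:\overline V\to\mathbb R$ and $z\in V$ let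
$$\Delta w(z)=\sum_{z'\sim z}\bigl(w(z')-w(z)\bigr).$$
Firing $z$ once adds $\Delta 1_z$ to the configuration. $D_4$ is the symmetry group of the square. "Connected", "component" and "path" refer to nearest-neighbor adjacency.

On $\Lambda$ the function $f$ of Section 1 is integer valued, nonnegative, even, nondecreasing in $|x|$, and $f(\kappa)=0$. With $f''(x)=f(x+1)+f(x-1)-2f(x)$ put
$$t(x,y)=f''(x)+f''(y),\qquad \theta=3-t.$$
For $m$ even, $t\equiv2$ and $\theta\equiv1$. For $m$ odd, $t=2,\ \theta=1$ off the middle row and column; $t=1,\ \theta=2$ on them except at the center; and $t=0,\ \theta=3$ at the center. Always $1\le\theta\le3$. Let $\beta=\sqrt{4/5}$, so $1-\beta=0.10557\ldots$.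

**Theorem 1.** For every $m$, the identity $e$ of $S(G_m)$ satisfies $e(z)=t(z)$ for all $z\in V$ with $\|z\|\le(1-\beta)M-5$. Hence the conjecture holds, with $\alpha=\frac15$ and $n_0=2000$ in both parts.

**Theorem 2.** Let $g:\partial V\to\mathbb Z$ be $D_4$-invariant with $g(M,y)$ nonincreasing in $|y|$. Let $v$ be the least $w:\overline V\to\mathbb Z$ with $w=g$ on $\partial V$ and $\Delta w\le\theta$ on $V$, and let $K$ be its value at the central site(s), i.e. those with $|x|=|y|=\kappa$. If $c\in\Lambda$, $\kappa\le c<M$ and $\frac12(M-c)(M-c+1)\ge\max g-K$, then $v=K$ on $\{\|z\|\le c-2\}$.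

**Theorem 3.** Let $M\ge100$ and let $R\le M-1$ be the largest element of $\Lambda$ with $e=t$ on $\{\|z\|\le R\}$. Then $(1-\beta)M-6\le R\le\frac3{\sqrt{10}}M+2$, where $3/\sqrt{10}=0.9486\ldots$.

Theorem 3 is a converse bound and is not needed for the conjecture. The exact limiting ratio of block size to grid size is not determined here; the bounds give asymptotically $0.1055\ldots\le R/M\le0.9486\ldots$.

**How the first sentence of Theorem 1 gives the conjecture.** A closed interval of length $\ell\ge0$ contains at least $\ell-1$ points of $\Lambda$. In both parts $M\ge n$ (it is $n+\frac12$ or $n+1$). So the central block $\{\|z\|\le(1-\beta)M-5\}$ has at least $2((1-\beta)M-5)-1\ge0.2111\,n-11$ vertices on a side, hence geometric side length at least $0.2111\,n-12$. Whether one counts vertices or length, the side is at least $n/5$ for $n\ge2000$, because $0.0111\cdot2000=22.2>12$. For $m=2n$, $e=2$ on the block. For $m=2n+1$, $e=2$ on the block off the middle row and column, $e=1$ on the middle row and column except at the center, and $e=0$ at the center. So the exceptions are genuine.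

## 3. The identity is the Laplacian of a least function

The purpose of this section is to replace the dynamics of firing by a minimization problem. Let $\mathcal F$ be the set of all $w:\overline V\to\mathbb Z$ with $w=0$ on $\partial V$ and $\Delta w\le3$ on $V$.

**Step 1: $\mathcal F$ has a least element $u$.** We need three properties.

First, $0\in\mathcal F$. Second, $\mathcal F$ is closed under pointwise minimum: if $w=\min(w_1,w_2)$ and, say, $w(z)=w_1(z)$, then $\Delta w(z)\le\Delta w_1(z)\le3$, since at the neighbors $w\le w_1$. Third, $\mathcal F$ is bounded below. For this we use an explicit function that will also give the constants later: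
$$\varphi(x,y)=\tfrac34\left[x^2+y^2+\frac{x^4-6x^2y^2+y^4}{5M^2}-\tfrac65M^2\right].$$
The second difference of $x^2$ is $2$ and that of $x^4$ is $12x^2+2$. So the Laplacian of $x^4-6x^2y^2+y^4$ is $(12x^2+2)-12y^2-12x^2+(12y^2+2)=4$, and
$$\Delta\varphi=\tfrac34\left(4+\tfrac4{5M^2}\right)>3.$$
At $x=\pm M$ the bracket is
$$M^2\left(1+\tfrac15-\tfrac65\right)+y^2\left(1-\tfrac65\right)+\tfrac{y^4}{5M^2}=\tfrac{y^2}5\left(\tfrac{y^2}{M^2}-1\right)\le0,$$
and similarly at $y=\pm M$. So $\varphi\le0$ on $\partial V$. For $w\in\mathcal F$ we have $\Delta(w-\varphi)<0$ on $V$. At a minimum over $\overline V$ located in $V$ the Laplacian would be $\ge0$; so $w-\varphi$ attains its minimum on $\partial V$, where it equals $-\varphi\ge0$. Thus $w\ge\varphi$.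

The values at each site are integers bounded below, so at each site the infimum over $\mathcal F$ is attained. The minimum of the finitely many functions that attain it at the sites of $V$ lies in $\mathcal F$ and is its least element $u$. Moreover
$$\varphi\le u\le0 .\tag{2}$$

**Step 2: the identity is $\Delta u$.**

**Lemma 1.** $e=\Delta u$.

*Proof.* From $e=\operatorname{stab}(2e)$ we get $e=2e+\Delta q$, where $q\ge0$ counts firings and $q=0$ on $\partial V$. So $e=\Delta(-q)$. Since $e\le3$, $-q\in\mathcal F$, and hence $h:=-q-u\ge0$. Also $h=0$ on $\partial V$ and $\Delta h=e-\Delta u$.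

Suppose $h\ne0$ and let $A=\{h=\max h\}\subset V$. For $p\in A$ let $\deg_A(p)$ be its number of neighbors in $A$. The other $4-\deg_A(p)$ neighbors have $h\le\max h-1$, because $h$ is integer valued. So
$$\Delta h(p)\le-(4-\deg_A(p)),\qquad e(p)=\Delta u(p)+\Delta h(p)\le 3-4+\deg_A(p)=\deg_A(p)-1 .$$
This holds for every $p\in A$. Now use that $e$ is critical: $e=\operatorname{stab}(b)$ with $b\ge4$ everywhere. Fix a stabilizing firing sequence from $b$. Every vertex fires in it, since a vertex loses chips only by firing. Let $p$ be the vertex of $A$ whose last firing occurs earliest. Just after that firing $p$ has at least $0$ chips; it does not fire again, and it receives at least one chip from each of its $\deg_A(p)$ neighbors in $A$, all of which still fire. So $e(p)\ge\deg_A(p)$, a contradiction. Hence $h=0$, $u=-q$ and $e=\Delta u$. $\square$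

**Step 3: subtract the quadratic.** We want to show that $e=t$ near the center, so we subtract from $u$ the function whose Laplacian is $t$. Put
$$v=u-f(x)-f(y)\quad\text{on }\overline V,\qquad\text{so that}\qquad e=\Delta v+t .\tag{3}$$
The map $w\mapsto w-f(x)-f(y)$ turns $\{w=0\text{ on }\partial V,\ \Delta w\le3\}$ into $\{w=g\text{ on }\partial V,\ \Delta w\le\theta\}$ with
$$g=-f(x)-f(y)\quad\text{on }\partial V .\tag{4}$$
So $v$ is exactly the least function of Theorem 2 for this $g$. The function $g$ is $D_4$-invariant, and $g(M,y)=-f(M)-f(y)$ is nonincreasing in $|y|$. *If $v$ is constant on a block, then $e=t$ at every site of the block whose four neighbors also lie in the block.* So we look for a plateau of $v$.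

**Example, $m=6$.** Here $M=\frac72$, and $g(M,y)=-6,-7,-9$ for $|y|=\frac12,\frac32,\frac52$. The function $v$ equals $-8$ at the four corner sites $(\pm\frac52,\pm\frac52)$ and $-7$ elsewhere on $V$. To check this, let $v^*$ be that function. At $(\frac52,\frac52)$ the neighbors have values $-9,-9,-7,-7$, so $\Delta v^*=-32+32=0$. At $(\frac52,\frac32)$ they have $-7,-8,-7,-7$, so $\Delta v^*=-29+28=-1$. At $(\frac52,\frac12)$ they have $-6,-7,-7,-7$, so $\Delta v^*=1$. At the sites with $\|z\|\le\frac32$, $\Delta v^*=0$. So $v^*$ is in the class, since $\theta\equiv1$. Put $e^*=2+\Delta v^*$; its first three rows are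
$$\begin{matrix}2&1&3&3&1&2\\1&2&2&2&2&1\\3&2&2&2&2&3\end{matrix}$$
and the other three mirror them. Suppose some member $w\neq v^*$ of the class has $w\le v^*$, and let $A$ be the set where $v^*-w$ is maximal. For $p\in A$ we get $1\ge\Delta w(p)\ge\Delta v^*(p)+4-\deg_A(p)$, that is, $\deg_A(p)\ge e^*(p)+1$. We exclude sites from $A$ in turn. Corners have $e^*=2$ and only two neighbors in $V$. The sites like $(\frac52,\frac12)$ have $e^*=3$ and three neighbors in $V$. Then the sites like $(\frac52,\frac32)$ have $e^*=1$ and one remaining neighbor. Then $(\frac32,\frac32)$ and its images have $e^*=2$ and two remaining neighbors. Then $(\frac32,\frac12)$ and its images have $e^*=2$ and two remaining neighbors. Finally the central sites have $e^*=2$ and two remaining neighbors. So $A$ is empty, which is impossible. Hence $v=v^*$ and $e=e^*$. Note that $v$ is at most its central value $-7$ on the diagonals and at least $-7$ next to the middle lines.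

## 4. The lowering criterion, and how far maximum principles reach

From now on $g$ and $v$ are as in Theorem 2. First we check that the least function exists. The class $\{w:\overline V\to\mathbb Z,\ w=g\text{ on }\partial V,\ \Delta w\le\theta\}$ is closed under minimum, as before. It contains the function equal to $g$ on $\partial V$ and to $\max g$ on $V$, whose Laplacian is $\le0$. It is bounded below: $\Delta(w-x^2-y^2)\le3-4<0$, so $w-x^2-y^2$ attains its minimum on $\partial V$. So the least function $v$ exists. Since $g$ and $\theta$ are $D_4$-invariant, every image of $v$ under $D_4$ is again the least function, so $v$ is $D_4$-invariant. In particular $v$ has one common value $K$ on the set $O$ of central sites, $|x|=|y|=\kappa$ (one site for odd $m$, a $2\times2$ block for even $m$).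

All upper bounds on $v$ will come from the following criterion.

**Lemma 2.** If $w:\overline V\to\mathbb Z$, $w\le v$, $w=v$ on $\partial V$, and $\Delta w(z)\le1$ at every $z\in V$ with $w(z)<v(z)$, then $w=v$.

*Proof.* Where $w(z)=v(z)$ we have $\Delta w(z)\le\Delta v(z)\le\theta(z)$, because $w\le v$ at the neighbors. Where $w(z)<v(z)$ we have $\Delta w(z)\le1\le\theta(z)$. So $w$ belongs to the class, and $w\ge v$. $\square$

**A first attempt: forget that $v$ has integer values.** Solve $\Delta w_0=\theta$ on $V$ with $w_0=g$ on $\partial V$ over the reals; a unique solution exists, by linear algebra and the maximum principle. If $w$ is real valued with $w=g$ on $\partial V$ and $\Delta w\le\theta$, then $\Delta(w-w_0)\le0$, so $w\ge w_0$. Thus $w_0$ is the least real function. But $\Delta w_0=\theta\ge1$ at every site, so $w_0$ is not constant on any site together with its four neighbors. In terms of chips, we would have $3$ everywhere and no $2$ anywhere. The real problem has no plateau at all: the plateau must come from integrality. What the real comparison does give is the *size* of $u$, through (2).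

**A second attempt: a barrier from all sides.** Lemma 2 suggests showing $v\le K$ near the center by cutting $v$ down to an integer function $K+b$, where $b=0$ near the center, $K+b\ge g$ on $\partial V$, and $\Delta b\le1$. In one variable, the natural choice is
$$\tau(x)=0\ (x\le c),\qquad \tau(x)=\tfrac12(x-c)(x-c+1)\ (x\ge c),\tag{5}$$
with values $0,1,3,6,\dots$ at $c,c+1,c+2,c+3,\dots$. On $\Lambda$ its second difference is $0$ for $x<c$ and $1$ for $x\ge c$. Take $c\ge1$. With $b=\tau(\|z\|)$ all is well inside the sector $x>|y|$: the vertical neighbors of $(x,y)$ have the same norm $x$, so $\Delta b=\tau''(x)\le1$. But at a diagonal site of norm $r\ge c$ two neighbors have norm $r+1$ and two have norm $r$, so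
$$\Delta b=2(\tau(r+1)-\tau(r))=2(r-c+1)\ge2 .$$
With $b=\tau(|x|)+\tau(|y|)$ we get $\Delta b=2$ wherever $|x|,|y|\ge c$. Both barriers fail on the diagonals $|x|=|y|$, and the first fails only there. So the barrier argument would go through in each of the four sectors, *if we knew that $v\le K$ on the diagonals*. A lower bound $v\ge K$ is also missing so far. No barrier will supply these two facts; the shape of the level sets will.

## 5. Level sets of $v$ reach the boundary

This is where integrality enters. We show that $v$ can have neither an isolated hill nor an isolated valley.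

**Lemma 3.** Let $k\in\mathbb Z$.
(a) Every component $C$ of $\{z\in V:v(z)>k\}$ has a neighbor $b\in\partial V$ with $v(b)>k$.
(b) Every component $C$ of $\{z\in V:v(z)<k\}$ has a neighbor $b\in\partial V$ with $v(b)<k$.

*Proof of (a): flatten the hill.* Suppose not. Let $w=k$ on $C$ and $w=v$ elsewhere. A neighbor of $C$ outside $C$ has $v\le k$: if it lies in $V$ because $C$ is a component, and if it lies in $\partial V$ by assumption. So $\Delta w\le0$ on $C$, which is exactly where $w<v$. Lemma 2 gives $w=v$, contradicting $w<v$ on $C$.

*Proof of (b): look at the bottom of the valley.* Suppose not. The function $v$ is $D_4$-invariant, so every $D_4$-image of $C$ is a component with the same property. Let $\tilde C$ be the union of these images; neighbors of $\tilde C$ outside $\tilde C$ have $v\ge k$. Let $\mu=\min_{\tilde C}v<k$ and $A=\{z\in\tilde C:v(z)=\mu\}$, a $D_4$-invariant set. A neighbor of $A$ not in $A$ has $v\ge\mu+1$: inside $\tilde C$ because $v>\mu$ is an integer, outside because $v\ge k\ge\mu+1$.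

Let $x_1$ be the largest first coordinate in $A$, and $y_1$ the largest $y$ with $(x_1,y)\in A$. By symmetry $x_1,y_1\ge\kappa$. The right and the upper neighbor of $(x_1,y_1)$ are not in $A$, so they have $v\ge\mu+1$, and the other two neighbors have $v\ge\mu$. So $\Delta v(x_1,y_1)\ge2$, hence $\theta(x_1,y_1)\ge2$, hence $m$ is odd and $x_1=0$ or $y_1=0$.

If $x_1=0$, then by symmetry under $x\mapsto-x$ all of $A$ has first coordinate $0$, and by symmetry under exchange of coordinates $A=\{(0,0)\}$. Then $\Delta v(0,0)\ge4>3$, impossible. If $y_1=0<x_1$, then $(x_1,1)\notin A$, so by symmetry $(x_1,-1)\notin A$ as well. Three neighbors have $v\ge\mu+1$, so $\Delta v(x_1,0)\ge3>2=\theta(x_1,0)$, impossible. $\square$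

**The constant case, and $m=4,5$ again.** If $g$ is constant, $g\equiv G$, then Lemma 3 with $k=G$ shows that $\{v>G\}$ and $\{v<G\}$ are empty in $V$: so $v\equiv G$. This is what happened for $m=2,3$, with $G=-1$. For $m=4$ the values of $g$ on the right side are $-3,-4$ for $|y|=\frac12,\frac32$. For $m=5$, $M=3$ and they are $-3,-3,-4$ for $|y|=0,1,2$. In both cases $\{v<-4\}$ is empty by Lemma 3(b). The function equal to $-4$ on $V$ and $g$ on $\partial V$ has Laplacian at most $1\le\theta$: only a non-corner boundary site can see a value $-3$, and it sees just one. So $v=-4$ on $V$. For $m=4$, (3) recovers the array of Section 1; for $m=5$ it gives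
$$e=\begin{matrix}2&3&2&3&2\\3&2&1&2&3\\2&1&0&1&2\\3&2&1&2&3\\2&3&2&3&2\end{matrix}\,.$$

When $g$ is not constant, the lemma says where the level sets must go. High values of $g$ are near the middles of the sides and low values near the corners:

**Boundary fact (B).** If $v<k$ at a vertex of $\partial V$, then, by monotonicity of $g$, one can walk from it along its side to a corner of $\widehat V$ through vertices of $\partial V$ with $v<k$.

Indeed on the right side, if $g(M,y)<k$, then $g(M,y')<k$ whenever $|y'|\ge|y|$; the other sides follow by symmetry.

## 6. Sign of $v-K$ on the axes and on the diagonals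

Low regions must run to the corners and high regions must run to the sides. In the plane, these regions block one another, once we use symmetry.

**Lemma 4 (crossing).** In a closed nondegenerate rectangle with corners in $\Lambda^2$, let $b_1,c_1,b_2,c_2$ be distinct lattice points on the boundary in this cyclic order. A lattice path in the rectangle from $b_1$ to $b_2$ and one from $c_1$ to $c_2$ have a common vertex.

*Proof.* We may take both paths simple. Two lattice edges meet only at common vertices or coincide. So if the paths have no common vertex, the two corresponding curves are disjoint. Enlarge the rectangle by $1$ on every side, and join each of the four points to the boundary of the enlarged rectangle by the unit segment along the outward normal (at a corner, by the segment to the enlarged corner). These four segments are disjoint, meet the original rectangle only at their starting points, and preserve the cyclic order. The extended paths are two disjoint simple curves inside the enlarged rectangle except for their endpoints.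

The four endpoints on the enlarged boundary are joined cyclically by the four boundary arcs and crosswise by the two extended paths: that is a planar drawing of $K_4$. Outside the enlarged rectangle join the four endpoints by disjoint arcs to one exterior point. This gives a planar drawing of $K_5$, which is impossible. $\square$

Call $\{|y|=\kappa\}$ and $\{|x|=\kappa\}$ the **axes**. (For even $m$ each axis is a double line; a site and its mirror image across it are adjacent.) The set $O$ is connected and $D_4$-invariant, and $v=K$ on it.

**Lemma 5.** (a) $v\ge K$ at every axis site of $V$. (b) $v\le K$ at every site of $V$ with $|x|=|y|$.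

*Proof of (a): a low region through an axis would cut off $O$ from one side.* Suppose $v(z)<K$ at an axis site; by symmetry $z=(x_0,y_0)$ with $|y_0|=\kappa$. Let $C$ be the component of $\{v<K\}\cap V$ containing $z$. The mirror image $(x_0,-y_0)$ is equal or adjacent to $z$ and has the same value, so it lies in $C$; hence $C$ is invariant under $y\mapsto-y$. By Lemma 3(b) and (B), $C$ is connected through vertices of $\partial V$ with $v<K$ to some corner of $\widehat V$ and, by reflection, also to the mirror corner. So there is a path $P_1$ in $\widehat V$ from $(\sigma M,M)$ to $(\sigma M,-M)$, for some $\sigma=\pm1$, consisting of vertices with $v<K$ and corners.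

Let $E$ be the component of $\{v\ge K\}\cap V$ containing $O$. It is $D_4$-invariant. By Lemma 3(a) with $k=K-1$ it has a neighbor in $\partial V$ with $v\ge K$. By invariance there are such neighbors $(M,\eta)$ and $(-M,\eta)$ for some $|\eta|<M$. So there is a path $P_2$ from $(M,\eta)$ to $(-M,\eta)$ through vertices with $v\ge K$, containing no corner of $\widehat V$.

The corners $(\sigma M,\pm M)$ cut the boundary of the square $[-M,M]^2$ into two arcs: one is the side $x=\sigma M$, which contains $(\sigma M,\eta)$, and the other contains $(-\sigma M,\eta)$. By Lemma 4, $P_1$ and $P_2$ share a vertex. It is not a corner, so it has both $v<K$ and $v\ge K$: a contradiction.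

*Proof of (b): a high region through a diagonal would cut off $O$ from a corner.* Suppose $v(z)>K$ with, by symmetry, $z$ on $x=y$. Let $C$ be the component of $\{v>K\}\cap V$ containing $z$. It is invariant under $(x,y)\mapsto(y,x)$. By Lemma 3(a), $C$ has a neighbor in $\partial V$ with $v>K$, and the image of this neighbor under the exchange of coordinates is another one. So there is a path $P_1$ from $(\sigma M,\eta)$ to $(\eta,\sigma M)$, with $\sigma=\pm1$ and $|\eta|<M$, on which $v>K$.

The component of $\{v\le K\}\cap V$ containing $O$ is $D_4$-invariant. By Lemma 3(b) with $k=K+1$, and (B), it is joined to one corner through vertices with $v\le K$; by invariance it is joined to all four corners. So there is a path $P_2$ from $(M,M)$ to $(-M,-M)$ consisting of vertices with $v\le K$ and corners. The points $(\sigma M,\eta)$ and $(\eta,\sigma M)$ separate $(\sigma M,\sigma M)$ from $(-\sigma M,-\sigma M)$ on the boundary of the square. Lemma 4 gives a common vertex, and it is not a corner since $P_1$ contains none. It has $v>K$ and $v\le K$: a contradiction. $\square$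

## 7. The plateau

With Lemma 5(b) the barrier of Section 4 can be used in one sector at a time.

**Lemma 6.** Let $c\in\Lambda$, $\kappa\le c<M$, with $\frac12(M-c)(M-c+1)\ge\max g-K$. Then $v\le K$ on $\{\|z\|\le c\}$.

*Proof.* Take $\tau$ from (5). It is integer valued and nonnegative on $\Lambda$, its second difference is at most $1$, and the hypothesis says $K+\tau(M)\ge\max g$. Let $S=\{(x,y)\in V:x>|y|\}$.

*Neighbors of $S$.* For a site of $S$, $x-|y|$ is an integer $\ge1$, and passing to a neighbor lowers it by at most $1$. Also $x\le M-1$ and so $|y|\le M-2$; hence a site of $S$ has no neighbor on the top or bottom side. So each neighbor of a site of $S$ is in $S$, or is a site of $V$ with $x=|y|$, or is some $(M,y)\in\partial V$.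

*Cutting.* Let $w=\min(v,K+\tau(x))$ on $S$ and $w=v$ elsewhere. Suppose $z=(x,y)\in S$ and $w(z)=K+\tau(x)<v(z)$. At each neighbor $(x',y')$ of $z$ we have $w\le K+\tau(x')$: in $S$ by definition; at a diagonal site because $v\le K$ there by Lemma 5(b); at $(M,y)$ because $g\le\max g\le K+\tau(M)$. So $\Delta w(z)\le\tau''(x)\le1$. By Lemma 2, $w=v$, that is, $v\le K+\tau(x)$ on $S$. In particular $v\le K$ on $S\cap\{x\le c\}$. The other three sectors follow by symmetry, and the diagonals by Lemma 5(b). $\square$

Next we turn "$\le K$" into "$=K$", at the cost of two layers. The axes are our anchor: there $v\ge K$.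

**Lemma 7.** If $c\in\Lambda$, $c<M$ and $v\le K$ on $\{\|z\|\le c\}$, then $v=K$ on $\{\|z\|\le c-2\}$.

*Proof.* By Lemma 5(a), $v=K$ at axis sites with $\|z\|\le c$.

*Claim: there are no two adjacent sites $p,p'$ with $\|p\|,\|p'\|\le c-1$ and $v(p),v(p')<K$.* Suppose there are. By symmetry let $p=(x_0,y_0)$, $p'=(x_0+1,y_0)$, $y_0\ge0$. They are not axis sites, so $y_0>\kappa$. The idea is to lower $v$ on the strip of width two between the pair and its mirror image. Let
$$D=\{x_0,x_0+1\}\times\{y\in\Lambda:|y|<y_0\},\qquad w=\min(v,K-1)\text{ on }D,\quad w=v\text{ elsewhere}.$$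
Let $z\in D$ with $w(z)<v(z)$. Then $v(z)\ge K$, and $v(z)\le K$ since $\|z\|\le c$, so $v(z)=K$ and $w(z)=K-1$. Look at the neighbors of $z$.

- The two vertical neighbors lie in $D$ or are among $(x_0,\pm y_0),(x_0+1,\pm y_0)$, where $v\le K-1$ by assumption and symmetry. So $w\le K-1$ there.
- One horizontal neighbor lies in $D$, so $w\le K-1$ there.
- The other has first coordinate $x_0-1$ or $x_0+2$. Since $|x_0|,|x_0+1|\le c-1$, this coordinate has absolute value at most $c$, and so the neighbor has norm at most $c$. There $w\le v\le K$.

Hence $\Delta w(z)\le1$, and Lemma 2 gives $w=v$. But $(x_0,\kappa)\in D$, because $\kappa<y_0$, and it is an axis site of norm at most $c$; there $v=K>K-1\ge w$. This contradiction proves the claim.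

*Conclusion.* Suppose $\|z\|\le c-2$ and $v(z)<K$. Since $c\le M-1$, $\|z\|\le M-3$, so $z$ has no neighbor in $\partial V$. By Lemma 3(b) with $k=K$, the component of $\{v<K\}\cap V$ containing $z$ has a neighbor in $\partial V$, so it is not $\{z\}$. Then $z$ has a neighbor $z'\in V$ with $v(z')<K$ and $\|z'\|\le c-1$, contradicting the claim. So $v\ge K$, and with the hypothesis $v=K$, whenever $\|z\|\le c-2$. $\square$

**Proof of Theorem 2.** Under its hypotheses Lemma 6 gives $v\le K$ on $\{\|z\|\le c\}$, and Lemma 7 gives $v=K$ on $\{\|z\|\le c-2\}$. $\blacksquare$

## 8. The size of the block: proof of Theorem 1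

Take $g=-f(x)-f(y)$ and $v=u-f(x)-f(y)$ as in (3) and (4). Then $K=u|_O$, because $f(\kappa)=0$, and $\max g=-f(M)$, attained at $|y|=\kappa$. To apply Theorem 2 we need $K$ not too low.

**Step 1: a lower bound on $K$.** By (2), $u\ge\varphi$. For $m$ odd, $K\ge\varphi(0,0)=-\frac9{10}M^2$. For $m$ even, $M\ge\frac32$; at $(\frac12,\frac12)$ we have $x^2+y^2=\frac12$ and $x^4-6x^2y^2+y^4=-\frac14$. So
$$K\ge\varphi(\tfrac12,\tfrac12)=\tfrac34\left[\tfrac12-\tfrac1{20M^2}-\tfrac65M^2\right]\ge-\tfrac9{10}M^2 .$$
In both cases
$$K\ge-\tfrac9{10}M^2 .\tag{6}$$

**Step 2: choice of $c$.** If $(1-\beta)M-5<\kappa$, no site satisfies $\|z\|\le(1-\beta)M-5$ and there is nothing to prove. Otherwise let $c$ be the largest element of $\Lambda$ with $c\le(1-\beta)M-1$. Since $\kappa\in\Lambda$ lies below this bound, $\kappa\le c<M$. Also $c>(1-\beta)M-2$, and $J:=M-c\ge\beta M+1$. Since $\beta^2=\frac45$,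
$$\tfrac12J(J+1)\ge\tfrac12(\beta M+1)(\beta M+2)=\tfrac25M^2+\tfrac32\beta M+1 .$$

**Step 3: the hypothesis of Theorem 2 holds.** By (6), $\max g-K=-f(M)-K\le-f(M)+\frac9{10}M^2$.

- For $m$ even, $f(M)=\frac12M^2-\frac18$, so $\max g-K\le\frac25M^2+\frac18\le\frac12J(J+1)$.
- For $m$ odd, $f(M)=\frac12M^2-\frac12M$, so $\max g-K\le\frac25M^2+\frac12M\le\frac12J(J+1)$, since $\frac32\beta>\frac12$.

**Step 4: conclusion.** By Theorem 2, $v=K$ on $\{\|z\|\le c-2\}$. Hence $\Delta v=0$ and $e=\Delta v+t=t$ on $\{\|z\|\le c-3\}$. Since $c-3>(1-\beta)M-5$, the first statement of Theorem 1 follows. The conjecture was deduced from it in Section 2. $\blacksquare$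

## 9. The block stays away from the boundary: proof of Theorem 3

The lower bound follows from Theorem 1, since the largest element of $\Lambda$ that is at most $(1-\beta)M-5$ exceeds $(1-\beta)M-6$.

For the upper bound keep $v,K$ from Section 8, and let $c$ now denote the largest element of $\Lambda$ with $c\le M-1$ and $v=K$ on $\{\|z\|\le c\}$. Section 8 gives a plateau of radius exceeding $(1-\beta)M-4$. So, with $M\ge100$,
$$c>(1-\beta)M-4>6.5>\kappa+2 .$$
The plateau of $v$ cannot be too large, since $u\le0$; this is Step 6. The main point is that $e=t$ says only $\Delta v=0$, and we must show that this does not extend much beyond the plateau.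

**Claim.** $R\le c+1$.

Suppose $R\ge c+2$. Then $c+2\le M-1$, and $\Delta v=e-t=0$ on $\{\|z\|\le c+2\}$. Steps 1 to 5 derive a contradiction.

**Step 1: harmonicity determines $v$ near the plateau.**

- Harmonicity at $(c,y)$, $|y|\le c-1$: three neighbors and the site itself have value $K$, so $v(c+1,y)=K$. At $(c,c)$ it gives $v(c+1,c)+v(c,c+1)=2K$, so both equal $K$ by symmetry. So $v(c+1,y)=K$ for $|y|\le c$, and similarly on the other sides.
- By maximality of $c$ (recall $c+1\le M-1$), $v\ne K$ somewhere on $\|z\|=c+1$, hence at its corners. By symmetry and Lemma 5(b), $v(c+1,c+1)=K-d$ with $d\ge1$.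
- Harmonicity at $(c+1,y)$, $|y|\le c-1$, gives $v(c+2,y)=K$ there. At $(c+1,c)$ the neighbors other than $(c+2,c)$ have values $K,K,K-d$, so $v(c+2,c)=K+d>K$.
- Harmonicity at $(c+2,y)$, $|y|\le c-2$, gives $v(c+3,y)=K$. In particular $v(c+3,\kappa)=K$.

**Step 2: a high path $\pi$ from $p=(c+2,c)$ to the right side.** Let $S=\{(x,y)\in V:x>|y|\}$ and let $C$ be the component of $\{v>K\}\cap V$ containing $p$. By Lemma 5(b), $C$ contains no diagonal site, and a path in $V$ can leave $S$ only through a diagonal site, so $C\subset S$. By Step 1, $v=K$ on $S\cap\{x\le c+1\}$, so $C\subset\{x\ge c+2\}$. By Lemma 3(a), $C$ has a neighbor in $\partial V$ with $v>K$; as a neighbor of $S$ it has the form $(M,\eta)$.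

If $c+3=M$, then by monotonicity $\max g=v(M,\kappa)=v(c+3,\kappa)=K$, contradicting $v(M,\eta)>K$. So $c+3\le M-1$. By monotonicity all $(M,y)$ with $|y|\le|\eta|$ have $v>K$. So, replacing $\eta$ by $|\eta|$ and walking along the right side if necessary, we get a path $\pi$ from $p$ to $b=(M,\eta)$, $\eta\ge\kappa$, with $v>K$ on $\pi$. It lies in the rectangle $[c+2,M]\times[-M,M]$, and its vertices in $\partial V$ are of the form $(M,y)$ with $|y|\le\eta$.

**Step 3: a region $Q$ trapped by $\pi$ and its mirror image.** Let $Q$ be the component of $\{z\in V:v\le K,\ x\ge c+3\}$ containing $(c+3,\kappa)$. It also contains $(c+3,-\kappa)$, which is equal or adjacent to $(c+3,\kappa)$, so $Q$ is symmetric under $y\mapsto-y$. We show that no neighbor of $Q$ is of one of the following types: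

- (i) $(c+2,y)\in V$ with $|y|>c$ and $v\le K$;
- (ii) a vertex of $\partial V$ on the top or bottom side;
- (iii) $(M,y)\in\partial V$ with $|y|>\eta$.

Suppose $q$ is such a neighbor. Its second coordinate is not $0$, and by symmetry we may take it positive. Consider the path that starts $(c+2,\kappa),(c+3,\kappa)$, continues through $Q$ and ends at $q$. It lies in the rectangle $[c+2,M]\times[-M,M]$. It avoids $\pi$: the vertices before $q$ have $v\le K$, and $q\notin\pi$, in case (i) because $v(q)\le K$, in cases (ii) and (iii) by what we know of the vertices of $\pi$ in $\partial V$. On the boundary of the rectangle, $q$ lies on the open arc from $p$ up the left side, along the top and down to $b$. The point $(c+2,\kappa)$ lies on the complementary open arc, since $\kappa<c$. This contradicts Lemma 4.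

**Step 4: $v=K$ on $Q$.** Let $z'$ be a neighbor of $Q$ outside $Q$. If $z'\in V$ has first coordinate at least $c+3$, then $v(z')>K$, since otherwise $z'\in Q$. If $z'=(c+2,y)$, then $v(z')>K$ for $|y|>c$ by exclusion of (i), $v(z')=K+d>K$ for $|y|=c$, and $v(z')=K$ for $|y|<c$ by Step 1. If $z'\in\partial V$, then by exclusion of (ii) and (iii) $z'=(M,y)$ with $|y|\le\eta$, where $v>K$. So every neighbor of $Q$ outside $Q$ has $v>K$, or is some $(c+2,y)$ with $|y|<c$, where $v=K$.

Hence a component of $\{v<K\}\cap V$ meeting $Q$ would lie in $Q$ and have no neighbor in $\partial V$ with $v<K$, contradicting Lemma 3(b). Since $v\le K$ on $Q$, we get $v=K$ on $Q$.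

**Step 5: the extreme site of $Q$ is impossible.** Choose $(x_1,y_1)\in Q$ with $x_1$ maximal, then $y_1$ maximal; by symmetry $y_1\ge\kappa$. The right and upper neighbors are outside $Q$ and have first coordinate at least $c+3$, so by Step 4 they have $v\ge K+1$. The other two neighbors have $v\ge K$. So $\Delta v(x_1,y_1)\ge2$, hence $\theta(x_1,y_1)\ge2$. As $x_1>0$, this forces $m$ odd and $y_1=0$. But then, by symmetry, the lower neighbor is also outside $Q$, with first coordinate at least $c+3$, and has $v\ge K+1$. So $\Delta v(x_1,0)\ge3>2=\theta(x_1,0)$, a contradiction. The claim is proved.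

**Step 6: the bound on $c$.** By (2), $u\le0$. At $(c,c)$ we have $v=K$, so $u(c,c)=K+2f(c)\le0$, and (6) gives $2f(c)\le\frac9{10}M^2$. For $m$ even this reads $c^2-\frac14\le\frac9{10}M^2$. For $m$ odd it reads $c^2-c\le\frac9{10}M^2$, that is, $(c-\frac12)^2\le\frac9{10}M^2+\frac14$. In both cases
$$c\le\tfrac12+\sqrt{\tfrac9{10}M^2+\tfrac14}\le\tfrac12+\tfrac3{\sqrt{10}}M+\tfrac12=\tfrac3{\sqrt{10}}M+1,$$
using $\sqrt{a+b}\le\sqrt a+\sqrt b$. With the claim, $R\le c+1\le\frac3{\sqrt{10}}M+2$. $\blacksquare$
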